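# A tilted score for the CO–oxygen surface reaction on $\mathbf Z^d$

## 1. The damped sum $S_\varepsilon$

Label every site of $\mathbf Z^d$ by $0$, $1$ or $2$. Fix two small numbers $\delta\in(0,\frac12]$ and $\varepsilon\in(0,1]$, give the labels the scores
$$f(2)=0,\qquad f(0)=1+\delta,\qquad f(1)=2,$$
and add up the scores with weights that decay at infinity:
$$S_\varepsilon(\xi)=\sum_{x\in\mathbf Z^d}e^{-\varepsilon\|x\|_1}f(\xi(x)).$$

Think of $0$ as a vacant site, $1$ as a carbon monoxide molecule and $2$ as an oxygen atom. When a neighboring CO and O react and leave, the unweighted score of the two sites goes from $2+0$ to $2(1+\delta)$, so a reaction gains $2\delta$. When a CO lands on a vacant site, the score gains $1-\delta$. The only loss of score, apart from boundary effects of the weights, comes from oxygen landing on a vacant pair. For example, let $d=1$ and let $\xi$ be $2$ everywhere except for a $1$ at the origin. Then $S_\varepsilon=2$, and after a reaction of the sites $0$ and $1$ it is $(1+\delta)(1+e^{-\varepsilon})$. This exceeds $2$ as soon as $\varepsilon$ is small compared with $\delta$.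

The sum serves two purposes. If CO lands faster than oxygen, the expectation of $S_\varepsilon(\xi_t)$ increases at a rate that bounds both the amount of vacancy and the amount of CO–O contact. Since $S_\varepsilon$ is bounded, both must die out, and every site freezes. Secondly, $e^{-\theta S_\varepsilon(\xi_t)}$ is a supermartingale for a $\theta>0$ that does not depend on $\varepsilon$. Letting $\varepsilon\downarrow0$ then shows that an infinite supply of non-oxygen sites makes the all-oxygen outcome impossible.

## 2. The particle system and four theorems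

**Definition (the process).** Let $d\ge1$, $p>0$, $q\ge0$, $r>0$, $v\ge0$. Sites $x,y$ are neighbors, written $x\sim y$, if $\|x-y\|_1=1$; a *bond* is an unordered pair of neighbors. The state is $\xi_t:\mathbf Z^d\to\{0,1,2\}$, and the transitions are:

1. *Landing of CO:* each $0$ becomes a $1$ at rate $p$.
2. *Deposition of oxygen:* each bond with both sites vacant becomes $22$ at rate $q/2d$. (Equivalently, at rate $q/2$ an oxygen molecule tries to land at $x$, picks a random neighbor $y$, and succeeds if both are vacant. A bond is tried from both ends, at total rate $2\cdot\frac q2\cdot\frac1{2d}$.)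
3. *Reaction:* each bond with one $1$ and one $2$ becomes $00$ at rate $r/2d$.
4. *Stirring:* the values on each bond are exchanged at rate $v$.

We write $\equiv i$ for the configuration identically equal to $i$. Both $\equiv1$ and $\equiv2$ are absorbing.

The problem is posed in "Coexistence Results for Catalysts". The known result there is this: if $v\ge0$, $p>q$ and $\xi_0$ is translation invariant, then $P(\xi_t(x)=0)\to0$ and $P(\xi_t(x)=1,\xi_t(y)=2)\to0$ for neighbors $x,y$, so with probability tending to $1$ a given box is all $1$ or all $2$. It leaves open which of the two occurs. The conjecture says that if $p>q$ and the law of $\xi_0$ is translation invariant and ergodic with $P(\xi_0(x)=1)>0$, then $P(\xi_t(x)=1)\to1$ for every $x$. It is true, and the proof below does not use the known result.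

Put
$$D(\xi)=\sum_x\big(2\cdot\mathbf 1\{\xi(x)=1\}+\mathbf 1\{\xi(x)=0\}\big)\in[0,\infty].$$
This is the unweighted sum at $\delta=0$. For instance, one CO and one vacancy in a sea of oxygen have $D=3$. Initial laws are arbitrary unless something else is said.

**Theorem 1.** Let $p>q$.
(a) For every initial law, almost surely each site changes state only finitely often, and $\xi_\infty=\lim_t\xi_t$ satisfies $\xi_\infty\equiv1$ or $\xi_\infty\equiv2$.
(b) There is $\theta_0=\theta_0(d,p,q,r,v)>0$ such that
$$P(\xi_\infty\equiv2)\le E\,e^{-\theta_0D(\xi_0)}.$$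
In particular, if a.s. infinitely many sites of $\xi_0$ are not in state $2$, then $\xi_t(x)\to1$ a.s. for every $x$.

**Corollary (the conjecture).** If $p>q$ and the law of $\xi_0$ is translation invariant and ergodic with $P(\xi_0(x)=1)>0$, then $\xi_t(x)\to1$ a.s. and $P(\xi_t(x)=1)\to1$ for all $x$.

By the ergodic theorem such a $\xi_0$ has a positive density of $1$'s, hence infinitely many, almost surely. So the Corollary follows from Theorem 1(b).

**Theorem 2 (classification).** Let $p>q$, let $\xi_0$ be deterministic, and let $N$ be the number of sites of $\xi_0$ not in state $2$.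

* $N=\infty$: $\xi_\infty\equiv1$ a.s.
* $N=0$: $\xi_t\equiv2$ for all $t$.
* $0<N<\infty$, $q=0$: $\xi_\infty\equiv1$ a.s.
* $0<N<\infty$, $q>0$: the event $\{\xi_\infty\equiv2\}$ coincides a.s. with $\{\xi_t\equiv2\text{ for some }t<\infty\}$, and
$$0<P(\xi_\infty\equiv2)\le u^{D(\xi_0)}<1,\qquad u=\frac{q+\sqrt{q^2+8pq}}{4p}\in(0,1).$$

Consequently, for $p>q>0$ and any initial law, $P(\xi_t(x)=1)\to1$ for all $x$ if and only if a.s. $\xi_0$ has infinitely many non-$2$ sites. For translation invariant laws this holds if and only if $P(\xi_0\equiv2)=0$.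

**Theorem 3 (wider range).** Theorem 1 holds whenever
$$2p^2+(r+4dv)\,p>q^2+(r+4dv)\,q.\tag{1}$$
This contains $\{p>q\}$. For $q>0$ it also contains an interval $p\in(p_*,q]$ with $p_*<q$.

For example, with $q=r=1$ and $v=0$ condition (1) reads $2p^2+p>2$, that is, $p>(\sqrt{17}-1)/4\approx0.781$.

**Theorem 4 (some condition is necessary).** Given $d,p,r,v$ there is $q_0<\infty$ such that for $q\ge q_0$: for every initial law, a.s. each site changes state finitely often and $\xi_\infty\in\{\equiv1,\equiv2\}$. Moreover, if a.s. $\xi_0$ has no vacant site and infinitely many $2$'s, then $\xi_\infty\equiv2$ a.s.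

Theorem 4 applies to product measure with density $0.99$ of $1$'s and $0.01$ of $2$'s, so for such $q$ the conclusion of the conjecture fails.

## 3. One CO molecule in a sea of oxygen

Take $v=0$ and let $\xi_0$ be $2$ everywhere except for a $1$ at the origin, so $D(\xi_0)=2$. The only possible transition is a reaction with one of the $2d$ neighbors, at total rate $r$. It leaves one vacant bond in a sea of $2$'s, again with $D=2$. Now CO lands on one of the two sites at total rate $2p$, or oxygen fills the bond at rate $q/2d$; nothing else can happen. So with probability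
$$\frac{q/2d}{2p+q/2d}=\frac{q}{q+4dp}$$
the next configuration is $\equiv2$, which is absorbing. Hence for $q>0$ a finite supply of non-oxygen can be wiped out with positive probability, and some infinite supply is needed for certainty.

In general, with finitely many non-$2$ sites, $D$ changes as follows: a landing adds $1$, a deposition subtracts $2$, a reaction changes nothing ($2+0=1+1$), and stirring changes nothing. With $N_0$ vacant sites, landings occur at total rate $pN_0$. There are at most $dN_0$ vacant bonds (each vacant site lies on at most $2d$ of them, each bond has two ends), so depositions occur at total rate at most $\frac q{2d}\,dN_0=\frac q2N_0$. The drift of $D$ is therefore at least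
$$pN_0-2\cdot\tfrac q2N_0=(p-q)N_0 .$$
This is where $p>q$ enters. If $q=0$, then $D$ never decreases, so $\equiv2$ is never reached from $D\ge1$.

The walk with steps $+1$ at rate $p$ and $-2$ at rate $q/2$ has the exponential martingale $u^D$ when $p(u-1)+\frac q2(u^{-2}-1)=0$, which is the origin of $u$ in Theorem 2. With $p=3$, $q=1$ we get $u=(1+5)/12=\frac12$, so $P(\xi_\infty\equiv2)\le2^{-D(\xi_0)}$. For the single CO with $d=1$ and $v=0$ this gives $\frac1{13}\le P(\xi_\infty\equiv2)\le\frac14$.

## 4. Why the scores 0, 1, 2 must be tilted and damped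

The natural first attempt is to use $D$ itself. For infinitely many non-$2$ sites $D=\infty$, so one damps it, with $w(x)=e^{-\varepsilon\|x\|_1}$ and $\delta=0$. This breaks at the reactions. Let the origin be $1$ and all other sites $2$. There are no vacancies. A reaction of the origin with a neighbor $y$ changes the damped sum by $w(y)-w(0)=-(1-e^{-\varepsilon})$, and exchanging $0$ with $y$ changes it by $2(w(y)-w(0))$. The expected rate of change is
$$-(r+4dv)(1-e^{-\varepsilon})<0 .$$
So the damped sum is not even a submartingale: there is an error proportional to $\varepsilon$ times the number of $12$ contacts, and a score for which reactions are neutral has nothing to pay it with.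

The cure is to make reactions profitable. Let the score of a vacancy be $a$, with $f(2)=0$, $f(1)=2$. Without weights, a reaction gains $2a-2$, so we want $a>1$. A vacant site gains $2-a$ at rate $p$, and loses $a$ at rate at most $q$, so we want $p(2-a)-qa>0$, i.e. $a<\frac{2p}{p+q}$. Both are possible exactly when $p>q$. Writing $a=1+\delta$, the second condition is $\delta<\frac{p-q}{p+q}$; we shall take half of that.

A second obstacle is that a drift in expectation does not select the winner. Suppose we know that $E S_\varepsilon(\xi_t)$ increases and that $\xi_t$ converges to $\equiv1$ or $\equiv2$. Since $S_\varepsilon(\equiv1)=2\sum_xw(x)$ and $S_\varepsilon(\equiv2)=0$, we get only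
$$P(\xi_\infty\equiv1)\ge\frac{ES_\varepsilon(\xi_0)}{2\sum_xw(x)} .$$
For a $\xi_0$ made of $1$'s and $2$'s in which the $1$'s are infinite in number but of density zero, the right side tends to $0$ as $\varepsilon\downarrow0$. What settles the matter is the exponential $e^{-\theta S_\varepsilon}$, which sees the total score and not its density.

## 5. Generator, weights, and the site to which a transition is attached

**Textbook facts.** Give $X=\{0,1,2\}^{\mathbf Z^d}$ the product topology, and let
$$D(X)=\Big\{F\in C(X):\ \sum_x\sup\{|F(\xi)-F(\xi')|:\xi=\xi'\text{ off }x\}<\infty\Big\}.$$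
The rates are bounded, of finite range and translation invariant. By Liggett, *Interacting Particle Systems* (1985), Thm. I.3.9, $\xi_t$ is a Feller process whose generator $L$ is the closure of
$$LF(\xi)=\sum_{\text{transitions }\xi\to\xi'}\text{rate}\cdot[F(\xi')-F(\xi)],\qquad F\in D(X).$$
Hence, for $F\in D(X)$, $F(\xi_t)-\int_0^tLF(\xi_s)\,ds$ is a martingale; in particular $EF(\xi_T)-EF(\xi_0)=\int_0^TE\,LF(\xi_t)\,dt$ (Dynkin's formula), and $F(\xi_t)$ is a supermartingale if $LF\le0$.

The process can also be built graphically: independent Poisson processes carry the landing attempts (rate $p$ per site) and the deposition, reaction and stirring attempts (rates $q/2d$, $r/2d$, $v$ per bond), and an attempt acts if the configuration just before it allows it. Consequently the expected number of changes at a site $x$ up to time $T$ is $E\int_0^T\lambda_x(\xi_t)\,dt$, where $\lambda_x(\xi)$ is the total rate of transitions from $\xi$ that change the state of $x$.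

**Weights.** Let $w(x)=e^{-\varepsilon\|x\|_1}$ with $\varepsilon\in(0,1]$. Then $w\le1$ and $\sum_xw(x)<\infty$. For $x\sim y$ the norms differ by at most $1$, and $e^\varepsilon-1\le2\varepsilon$ on $[0,1]$ by convexity and $e-1<2$, so
$$(1-\varepsilon)w(x)\le e^{-\varepsilon}w(x)\le w(y)\le e^\varepsilon w(x)\le3w(x),\qquad |w(x)-w(y)|\le2\varepsilon\min(w(x),w(y)).\tag{2}$$

**Admissible functions.** Let $g$ be a bounded function of the coordinates in a finite set $\Lambda$, let $g_x$ be its translate by $x$, and let $W=\sum_xw(x)g_x$. The series converges uniformly, so $W$ is bounded and continuous. A change at $y$ affects $g_x$ only if $y\in x+\Lambda$, so the sum defining $D(X)$ is at most $2\|g\|_\infty|\Lambda|\sum_xw(x)<\infty$, and $W\in D(X)$. Since $s\mapsto e^{-\theta s}$ is Lipschitz on the bounded range of $W$, also $e^{-\theta W}\in D(X)$.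

**Definition (activity).** Put
$$Z=\sum_xw(x)\mathbf 1\{\xi(x)=0\},\qquad R=\sum_{(x,y):\,x\sim y}w(x)\mathbf 1\{\xi(x)=1,\ \xi(y)=2\},\qquad A=Z+R.$$
Each $12$ bond is counted once in $R$, with the weight of its $1$-site. For the single CO at the origin among $2$'s, $Z=0$ and $R=2d$.

**Definition (attachment).** Attach each transition that changes $\xi$ to a site $x_0$ whose state it changes:

* a landing to its site;
* a deposition to one of its two sites (say, the lexicographically smaller);
* a reaction, or the stirring of a $12$ bond, to the site in state $1$;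
* the stirring of a bond with exactly one vacant site to that vacant site.

Stirring a bond with equal values changes nothing, so these are all cases. A vacant site carries total attached rate at most $p+2d\cdot\frac q{2d}+2dv$, and each $12$ bond carries $\frac r{2d}+v$. Hence
$$\sum_{\text{transitions}}\text{rate}\cdot w(x_0)\le C_0A,\qquad C_0=p+q+2dv+\tfrac r{2d}+v.\tag{3}$$

## 6. From a drift inequality to fixation and an exponential bound

**Lemma 1.** Let $W=\sum_xw(x)g_x$ be as above, and suppose that there are $c,K>0$ with

* (H1) $LW\ge cA$ for all $\xi$;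
* (H2) each transition changing $\xi$ satisfies $|\Delta W|\le Kw(x_0)$.

Then:
(a) for every initial law, a.s. every site changes state finitely often and $\xi_\infty\in\{\equiv1,\equiv2\}$;
(b) if $\frac\theta2e^{\theta K}K^2C_0\le c$ with $\theta>0$, then $e^{-\theta W(\xi_t)}$ is a supermartingale. If in addition $W(\equiv i)=0$ for some $i\in\{1,2\}$, then $P(\xi_\infty\equiv i)\le E\,e^{-\theta W(\xi_0)}$.

**Step 1: the total activity is finite.** By Dynkin's formula and (H1),
$$c\int_0^TEA(\xi_t)\,dt\le EW(\xi_T)-EW(\xi_0)\le2\|W\|_\infty ,$$
and $T\to\infty$ gives $\int_0^\infty EA(\xi_t)\,dt<\infty$.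

**Step 2: each site freezes.** A transition changing $x$ is attached to $x$ or to a neighbor of $x$, so $w(x_0)\ge e^{-\varepsilon}w(x)$. By (3),
$$\lambda_x(\xi)\le\frac{e^\varepsilon}{w(x)}\sum_{\text{transitions}}\text{rate}\cdot w(x_0)\le\frac{e^\varepsilon C_0}{w(x)}A(\xi).$$
So the expected total number of changes at $x$, which is $\int_0^\infty E\lambda_x(\xi_t)\,dt$, is finite. Almost surely every site changes finitely often and $\xi_\infty$ exists.

**Step 3: the limit is constant.** If $\xi_\infty(x)=0$, then $\int_0^\infty\mathbf 1\{\xi_t(x)=0\}\,dt=\infty$. Since $w(x)\int_0^\infty P(\xi_t(x)=0)\,dt\le\int_0^\infty EZ(\xi_t)\,dt<\infty$, this has probability $0$. In the same way, using $R$, a.s. there are no neighbors with $\xi_\infty(x)=1$, $\xi_\infty(y)=2$. As $\mathbf Z^d$ is connected, $\xi_\infty\equiv1$ or $\xi_\infty\equiv2$. This proves (a).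

**Step 4: the exponential is a supermartingale.** Taylor's formula gives $e^{-s}-1\le-s+\frac{s^2}2e^{|s|}$. Since $w\le1$, (H2) gives $|\Delta W|\le K$, and with (3)
$$\sum\text{rate}\,(\Delta W)^2\le K^2\sum\text{rate}\cdot w(x_0)^2\le K^2\sum\text{rate}\cdot w(x_0)\le K^2C_0A .$$
With $s=\theta\Delta W$ and $\sum\text{rate}\,\Delta W=LW\ge cA$,
$$Le^{-\theta W}=e^{-\theta W}\sum\text{rate}\,\big(e^{-\theta\Delta W}-1\big)\le e^{-\theta W}\,\theta A\Big(-c+\tfrac\theta2e^{\theta K}K^2C_0\Big)\le0 .$$

**Step 5: pass to the limit.** By (a), $\xi_t\to\xi_\infty$ sitewise, so $W(\xi_t)\to W(\xi_\infty)$ a.s. because $W$ is continuous. If $W(\equiv i)=0$, then $e^{-\theta W(\xi_\infty)}=1$ on $\{\xi_\infty\equiv i\}$, and bounded convergence gives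
$$P(\xi_\infty\equiv i)\le E\,e^{-\theta W(\xi_\infty)}=\lim_tE\,e^{-\theta W(\xi_t)}\le E\,e^{-\theta W(\xi_0)}.\qquad\square$$

Notice that $\varepsilon$ does not enter the condition on $\theta$ in (b), except through $c$ and $K$. If these do not depend on $\varepsilon$, neither does $\theta$.

## 7. The drift of $S_\varepsilon$ for $p>q$

We prove Theorem 1 with $W=S_\varepsilon$ and $\delta=\frac{p-q}{2(p+q)}\in(0,\frac12]$.

**Step 1: compute the four parts of $LS_\varepsilon$.** The aim is (H1).

*Landing.* A vacant site gains $2-(1+\delta)$ at rate $p$. Contribution: $p(1-\delta)Z$.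

*Deposition.* Let $n_0(x)\le2d$ be the number of vacant neighbors of $x$. The contribution is
$$-\frac q{2d}(1+\delta)\sum_{\text{bonds }00}(w(x)+w(y))=-\frac q{2d}(1+\delta)\sum_{x:\,\xi(x)=0}w(x)n_0(x)\ge-q(1+\delta)Z.\tag{4}$$

*Reaction.* For $\xi(x)=1$, $\xi(y)=2$, by (2) and $1+\delta\le2$,
$$\Delta S=(1+\delta)w(y)-(1-\delta)w(x)\ge\big[(1+\delta)(1-\varepsilon)-1+\delta\big]w(x)=\big[2\delta-\varepsilon(1+\delta)\big]w(x)\ge2(\delta-\varepsilon)w(x).$$
At rate $\frac r{2d}$ per $12$ bond, the contribution is at least $\frac rd(\delta-\varepsilon)R$.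

*Stirring.* A bond contributes $v\,(f(\xi(x))-f(\xi(y)))(w(y)-w(x))$. It is nonzero only if exactly one site is vacant or the bond is a $12$ bond, and then by (2) its absolute value is at most $v\cdot2\cdot2\varepsilon\,w(x_0)$. Each vacant site lies in at most $2d$ bonds, so the contribution is at least $-8dv\varepsilon Z-4v\varepsilon R$.

Altogether
$$LS_\varepsilon\ge\big[(p-q)-\delta(p+q)-8dv\varepsilon\big]Z+\big[\tfrac rd(\delta-\varepsilon)-4v\varepsilon\big]R,\tag{5}$$
where $(p-q)-\delta(p+q)=\frac{p-q}2$.

**Step 2: choose $\varepsilon_0$.** Take $\varepsilon_0\in(0,1]$ with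
$$8dv\varepsilon_0\le\tfrac{p-q}4,\qquad\varepsilon_0\le\tfrac\delta2,\qquad4v\varepsilon_0\le\tfrac{r\delta}{4d}.$$
For $\varepsilon\le\varepsilon_0$ the coefficient of $Z$ in (5) is at least $\frac{p-q}4$, and that of $R$ is at least $\frac{r\delta}{2d}-\frac{r\delta}{4d}=\frac{r\delta}{4d}$. So (H1) holds with $c=\min(\frac{p-q}4,\frac{r\delta}{4d})$, which does not depend on $\varepsilon$.

**Step 3: check (H2) with $K=8$.** By (2), neighboring weights differ by a factor of at most $3$. A landing changes $S_\varepsilon$ by at most $w(x_0)$, a deposition by at most $2(w(x)+w(y))\le8w(x_0)$, a reaction by at most $6w(x_0)$ (the two parts have opposite signs and each is at most $2\cdot3w(x_0)$), and a stirring by at most $4\varepsilon w(x_0)\le4w(x_0)$.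

**Step 4: conclude.** Lemma 1(a) is Theorem 1(a). Choose $\theta_0>0$ with $\frac{\theta_0}2e^{8\theta_0}\,64\,C_0\le c$; it serves **all** $\varepsilon\le\varepsilon_0$ at once. Since $S_\varepsilon(\equiv2)=0$, Lemma 1(b) gives
$$P(\xi_\infty\equiv2)\le E\,e^{-\theta_0S_\varepsilon(\xi_0)}\qquad\text{for every }\varepsilon\le\varepsilon_0.$$
The process, and so the left side, does not involve $\varepsilon$. As $\varepsilon\downarrow0$ the weights increase to $1$ and $S_\varepsilon(\xi_0)\uparrow\sum_xf(\xi_0(x))\ge D(\xi_0)$. By dominated convergence (with $e^{-\infty}=0$) we get (b). If $\xi_0$ has infinitely many non-$2$ sites a.s., then $D(\xi_0)=\infty$ a.s., so $P(\xi_\infty\equiv2)=0$ and $\xi_\infty\equiv1$ a.s. by (a). This proves Theorem 1, and with it the Corollary. $\blacksquare$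

## 8. Finitely many non-oxygen sites

Here we prove Theorem 2. The case $N=\infty$ is Theorem 1, and $\equiv2$ is absorbing, which is the case $N=0$. Let $0<N<\infty$.

**Step 1: reduce to a countable Markov chain.** Let $N_t$ be the number of non-$2$ sites of $\xi_t$. Only a reaction increases it, by $1$; the total reaction rate is at most $N_t\cdot2d\cdot\frac r{2d}=rN_t$. A Yule process (pure birth, rate $rn$ in state $n$) has finite mean $Ne^{rt}$, so it does not explode, and it dominates $N_t$. The total rate of all transitions is at most $(p+q+r+2dv)N_t$: landings have rate at most $pN_t$, depositions at most $qN_t$, and a stirring that changes something involves a non-$2$ site, which has $2d$ bonds. So the Markov chain with our rates on the countable set of configurations with finitely many non-$2$ sites makes finitely many jumps in finite time. It is our process: for $F\in D(X)$ the quantity $F(\xi_t)-\int_0^tLF(\xi_s)\,ds$ is a local martingale for the chain, localized at the times when $N_t$ exceeds $n$, and it is bounded on bounded time intervals. It is therefore a martingale, and the martingale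 problem for a Feller generator determines the law.

Write $D_t=D(\xi_t)\in\{0,1,2,\dots\}$ and $\tau=\inf\{t:D_t=0\}$. Note that $D_t=0$ iff $\xi_t\equiv2$.

**Step 2: identify $\{\xi_\infty\equiv2\}$ with $\{\tau<\infty\}$.** If $\tau<\infty$ then $\xi_\infty\equiv2$ by absorption. Conversely, let $\mathcal F_n$ be the history up to time $n$. The Markov property and Theorem 1(b) give
$$P(\xi_\infty\equiv2\mid\mathcal F_n)\le e^{-\theta_0D_n}.$$
By Lévy's 0–1 law the left side tends to $1$ a.s. on $\{\xi_\infty\equiv2\}$. Hence $D_n\to0$ there, and since $D_n$ is an integer, $D_n=0$ for large $n$. So the two events agree a.s.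

**Step 3: the case $q=0$.** Landings raise $D$ by $1$; reactions and stirring leave it unchanged. Thus $D_t\ge D_0\ge1$, so $\tau=\infty$, and by Step 2 and Theorem 1(a), $\xi_\infty\equiv1$ a.s.

**Step 4: the upper bound for $q>0$.** The number $u$ is the positive root of $2pu^2-qu-q$. This polynomial equals $-q<0$ at $0$ and $2(p-q)>0$ at $1$, so $u\in(0,1)$. Moreover
$$p(u-1)+\tfrac q2(u^{-2}-1)=\frac{1-u}{2u^2}\big(q(1+u)-2pu^2\big)=0.$$
With $N_0$ vacant sites and $N_{00}\le dN_0$ vacant bonds,
$$Lu^D=u^D\Big[pN_0(u-1)+\tfrac q{2d}N_{00}(u^{-2}-1)\Big]\le u^DN_0\Big[p(u-1)+\tfrac q2(u^{-2}-1)\Big]=0.$$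
Let $\sigma_n$ be the first time at which $N_t>n$. Before $\sigma_n$ the jump rates are bounded, and $0\le u^D\le1$, so Dynkin's formula gives $Eu^{D_{t\wedge\sigma_n}}\le u^{D_0}$. By Step 1, $\sigma_n\to\infty$ a.s., so $Eu^{D_t}\le u^{D_0}$. Since $D_t=0$ on $\{\tau\le t\}$,
$$P(\tau\le t)\le Eu^{D_t}\le u^{D_0}.$$
Let $t\to\infty$ and use Step 2. Finally $u^{D_0}<1$ since $D_0\ge1$.

**Step 5: positivity for $q>0$.** We exhibit a finite sequence of transitions of positive rate leading to $\equiv2$. First let CO land on every vacant site. Now there are finitely many $1$'s and all other sites are $2$. While $1$'s remain, pick a $1$ with a neighboring $2$ (there is one, because the $1$'s are finite in number), let the pair react, and deposit oxygen on the resulting vacant pair. Each round removes one $1$ and leaves no vacancy. Hence $P(\tau<\infty)>0$.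

**Step 6: the equivalences.** Let $p>q>0$ and let the initial law be arbitrary. By fixation, $P(\xi_t(x)=1)\to P(\xi_\infty\equiv1)$. Conditionally on $\xi_0$, the probability of $\xi_\infty\equiv1$ is $1$ if $N=\infty$, is $0$ if $N=0$, and is less than $1$ if $0<N<\infty$. So $P(\xi_\infty\equiv1)=1$ iff $P(N<\infty)=0$. If the law is translation invariant, then $P(0<N<\infty)=0$: the quantities $E\big[N^{-1}\mathbf 1\{0<N<\infty\}\mathbf 1\{\xi_0(x)\ne2\}\big]$ are the same for all $x$, and their sum over $x\in\mathbf Z^d$ is $P(0<N<\infty)\le1$, so they are all $0$. Hence in that case the condition is $P(N=0)=P(\xi_0\equiv2)=0$. $\blacksquare$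

## 9. Credit for occupied neighbors of vacancies

For $p\le q$ no single-site score with $f(2)=0$, $f(0)=a$, $f(1)=2$ can satisfy (H1). At $\xi\equiv0$ the drift of the damped sum is exactly $(p(2-a)-qa)Z$, so we would need $a<\frac{2p}{p+q}\le1$. But for $a\le1$, with a $1$ at the origin and $2$'s elsewhere, each reaction changes the sum by $a\,w(y)-(2-a)w(0)<0$ and each effective stirring changes it by $2(w(y)-w(0))<0$.

The estimate that costs us is $n_0(x)\le2d$ in (4). It is sharp when all neighbors of a vacancy are vacant, but then a landing next to the vacancy soon spoils this. So we give credit for occupied neighbors of vacancies. Put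
$$m_x=\mathbf 1\{\xi(x)=0\}\cdot\#\{y\sim x:\xi(y)\ne0\},\qquad M=\sum_xw(x)m_x .$$
For example, in $d=1$, in the stretch $1\,0\,0\,2$ both vacancies have $m=1$; if CO lands on the left one, the right one has $m=2$. At a vacant $x$, $n_0(x)=2d-m_x$. We use
$$W=\sum_xw(x)f(\xi(x))+\kappa M,$$
with $f$ as in Section 1 and $\delta\in(0,\frac12]$, $\kappa\ge0$ to be chosen.

**Step 1: a lower bound for $LM$.** We show
$$LM\ge2dp\,Z-C_1M,\qquad C_1=2p+q+r+4dv.\tag{6}$$

*Landing at a vacant $y$.* The site $y$ loses $w(y)m_y$, and each vacant neighbor $z$ of $y$ gains one occupied neighbor. Since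
$$\sum_{y:\,\xi(y)=0}\ \sum_{z\sim y,\,\xi(z)=0}w(z)=\sum_{z:\,\xi(z)=0}w(z)(2d-m_z)=2dZ-M,$$
the contribution is $p(2dZ-2M)$.

*Deposition on $\{y,y'\}$.* The loss is at most $w(y)m_y+w(y')m_{y'}$; other vacant neighbors only gain. The total loss is at most $\frac q{2d}\sum_yw(y)m_yn_0(y)\le qM$.

*Reaction.* The two new vacancies contribute nonnegative terms. The only losses are $w(z)$ for each vacant $z$ and each occupied neighbor $x$ of $z$ that reacts. Such an $x$ has at most $2d-1$ occupied neighbors, so it reacts at rate at most $\frac r{2d}(2d-1)\le r$. The total loss is at most $r\sum_zw(z)m_z=rM$.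

*Stirring.* Exchanging a $1$ and a $2$ does not change $M$. Let $a$ be vacant, $b$ occupied, $a\sim b$. After the exchange $a$ is occupied and $b$ is vacant, and the loss is at most
$$w(a)m_a+\sum_{z\sim b,\ z\ne a,\ \xi(z)=0}w(z).$$
Sum over the pairs $(a,b)$. A vacant $a$ has $m_a\le2d$ partners $b$, so the first term gives at most $v\sum_aw(a)m_a^2\le2dvM$. In the second, a given $z$ has $m_z$ occupied neighbors $b$, and each $b$ has at most $2d-1$ neighbors $a\ne z$, so we get at most $v(2d-1)M$. The total loss is at most $4dvM$.

Adding the four parts gives (6).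

**Step 2: the combined drift.** By the equality in (4) and $n_0=2d-m$, the deposition part of $L\sum_xw(x)f(\xi(x))$ equals
$$-q(1+\delta)Z+\frac q{2d}(1+\delta)M .$$
Take $\kappa=\frac q{2dC_1}$. Then $\kappa LM\ge\frac{pq}{C_1}Z-\frac q{2d}M$, and the total coefficient of $M$ is at least $\frac{q\delta}{2d}\ge0$. The landing, reaction and stirring parts of the score are as in Section 7, so
$$LW\ge\big[\beta-\delta(p+q)-8dv\varepsilon\big]Z+\big[\tfrac rd(\delta-\varepsilon)-4v\varepsilon\big]R,\qquad\beta=p-q+\frac{pq}{C_1}.$$
With $s=r+4dv$,
$$C_1\beta=(p-q)(2p+q+s)+pq=2p^2+sp-q^2-sq,$$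
which is positive exactly under (1).

**Step 3: choose constants and apply Lemma 1.** Let $\delta=\min(\frac12,\frac\beta{2(p+q)})>0$, so $\beta-\delta(p+q)\ge\frac\beta2$. Choose $\varepsilon_0\in(0,1]$ with $8dv\varepsilon_0\le\frac\beta4$, $\varepsilon_0\le\frac\delta2$, $4v\varepsilon_0\le\frac{r\delta}{4d}$. Then (H1) holds with $c=\min(\frac\beta4,\frac{r\delta}{4d})$ for all $\varepsilon\le\varepsilon_0$.

For (H2), the score part changes by at most $8w(x_0)$, as in Section 7. A transition changes states only at $x_0$ and possibly at one neighbor of it, so $m_z$ changes only for $z$ within distance $2$ of $x_0$. There are at most $5^d$ such sites, $|\Delta m_z|\le2d$, and $w(z)\le e^2w(x_0)\le8w(x_0)$. So (H2) holds with $K=8+16d\,5^d\kappa$. Neither $c$ nor $K$ depends on $\varepsilon$.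

Lemma 1(a) gives fixation. As $W(\equiv2)=0$ and $W\ge S_\varepsilon$, Lemma 1(b) gives, with one $\theta_0>0$ for all $\varepsilon\le\varepsilon_0$, that $P(\xi_\infty\equiv2)\le E\,e^{-\theta_0W(\xi_0)}\le E\,e^{-\theta_0S_\varepsilon(\xi_0)}$. Now let $\varepsilon\downarrow0$ as in Step 4 of Section 7.

**Step 4: the region (1).** The left side of (1) is strictly increasing in $p>0$. For $q>0$, at $p=q$ it exceeds the right side by $q^2$. Hence (1) holds for all $p\ge q$ and, by continuity, for all $p$ in some $(p_*,q]$ with $p_*<q$. For $q=0$, (1) always holds. $\blacksquare$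

## 10. Bonuses for vacant clusters when oxygen is fast

For Theorem 4 we want a sum $H$ that decreases and favors oxygen. With single-site values $h(1)=2$, $h(2)=0$, $h(0)=a$, a landing changes the unweighted sum by $2-a$ and a reaction changes it by $2a-2$. At an isolated vacancy only a landing can improve matters, so we need $a>2$; at a reaction we need $a\le1$. These are incompatible. The way out is that a reaction creates a vacant *pair*, which fast oxygen will quickly fill. So we take $a=3$ and subtract a bonus of $5$ for each vacant cluster of moderate size at least $2$.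

**Definition (components and values).** *Components* are the connected components of $\{x:\xi(x)=0\}$; a vacant site is *isolated* if its component is a singleton. Call a component *rewarded* if its size is in $[2,4d]$. Let $h_x=2$ if $\xi(x)=1$ and $h_x=0$ if $\xi(x)=2$. If $\xi(x)=0$, let $h_x=3-\frac5n$ if the component of $x$ is rewarded and has size $n$, and $h_x=3$ otherwise (including infinite components). Put $H=\sum_xw(x)h_x$.

A rewarded component of size $n$ has total value $3n-5$. For example, let $d=1$ and consider $0\,1\,2\,0$ with both vacancies isolated: the total value is $3+2+0+3=8$. After the reaction we have a component of size $4=4d$, of total value $12-5=7$.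

**Step 1: locality.** We have $0\le h_x\le3$. Also $h_x$ depends only on the sites within distance $4d$ of $x$: a component of size at most $4d$ containing $x$ lies within distance $4d-1$ and its boundary within $4d$, while a larger one contains a connected set of $4d+1$ sites around $x$ that lies within distance $4d$. For a transition let $\Delta^0=\sum_x\Delta h_x$, and let $x_0$ be any site whose state changes. Only $h_z$ with $\|z-x_0\|_1\le4d+1$ change, and then $|w(z)-w(x_0)|\le(e^{\varepsilon(4d+1)}-1)w(x_0)\le\varepsilon(4d+1)e^{4d+1}w(x_0)$. So there is $K_1=K_1(d)$ with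
$$|\Delta H-w(x_0)\Delta^0|\le K_1\varepsilon\,w(x_0).\tag{7}$$
From now on $K_1\varepsilon\le\frac14$.

**Step 2: unweighted changes.** If $\Delta n_0,\Delta n_1,\Delta B$ denote the changes in the numbers of vacant sites, $1$'s and rewarded components (all finite, since only finitely many sites and components are affected), then
$$\Delta^0=3\Delta n_0+2\Delta n_1-5\Delta B .$$
A component is unaffected unless one of its sites becomes occupied or it is adjacent to a newly vacant site.

*Landing.* At an isolated site no rewarded component is affected, and $\Delta^0=-3+2=-1$. Otherwise at most one reward is lost, and $\Delta^0\le-1+5=4$.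

*Deposition.* Both sites lie in the same component, so at most one reward is lost; new ones only help. Thus $\Delta^0\le-6+5=-1$.

*Reaction on $\{x,y\}$.* Here $3\Delta n_0+2\Delta n_1=6-2=4$. The sites $x$ and $y$ have at most $2(2d-1)=4d-2$ neighbors outside the bond. Call the reaction *good* if all vacant neighbors of $x$ and $y$ are isolated, and let $k\le4d-2$ be their number. The new component consists of $x$, $y$ and these $k$ sites, so its size is $k+2\in[2,4d]$ and it is rewarded. No reward is lost, because singletons are not rewarded. So $\Delta B=1$ and $\Delta^0=4-5=-1$. This is why the sizes are cut off at $4d$. Otherwise the reaction is *bad*; at most $4d-2$ rewards are lost and $\Delta^0\le4+5(4d-2)\le20d$.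

*Stirring.* A $12$ exchange leaves the components alone, so $\Delta^0=0$. If $a$ is vacant, $b$ occupied and $a\sim b$, then $\Delta^0=-5\Delta B$, and the only components affected are those of the vacant neighbors of $b$, of which $a$ is one; there are at most $2d$. If they are all singletons (*good*), no reward is lost and $\Delta^0\le0$. Otherwise (*bad*) $\Delta^0\le10d$.

**Step 3: the weighted drift.** Let $I$ and $U$ be the sums of $w$ over isolated and non-isolated vacant sites, so $Z=I+U$. We bound $LH$ from above, using (7).

*Landings.* At an isolated site $\Delta H\le-\frac34w$; at a non-isolated one $\Delta H\le(4+\frac14)w\le5w$. Contribution: at most $-\frac34pI+5pU$.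

*Depositions.* Applying (7) at both endpoints, $\Delta H\le-\frac34w(x)$ and $\Delta H\le-\frac34w(y)$; averaging, $\Delta H\le-\frac14(w(x)+w(y))$. Each non-isolated vacant site lies in at least one vacant bond, so the contribution is at most $-\frac q{2d}\cdot\frac14U=-\frac q{8d}U$.

*Reactions.* Take $x_0=x$, the $1$-site. A good reaction has $\Delta H\le-\frac34w(x)$; a bad one has $\Delta H\le(20d+\frac14)w(x)$. The contribution is at most
$$\frac r{2d}\Big[-\tfrac34R+(20d+2)\sum_{\text{bad}}w(x)\Big].$$
For each bad reaction some non-isolated vacant $z$ is adjacent to $x$ or $y$. It is within distance $2$ of $x$, so $w(x)\le e^2w(z)\le8w(z)$. A given $z$ serves at most $(2d)(2d)=4d^2$ bonds: choose the endpoint next to $z$, then the bond. So $\sum_{\text{bad}}w(x)\le32d^2U$.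

*Stirring.* A $12$ bond contributes at most $vK_1\varepsilon w(x)$, in total $vK_1\varepsilon R$. For the pairs $(a,b)$ take $x_0=a$: a good one has $\Delta H\le K_1\varepsilon w(a)$, and a bad one has $\Delta H\le(10d+1)w(a)$. The contribution is at most
$$2dvK_1\varepsilon Z+v(10d+1)\sum_{\text{bad}}w(a).$$
For each bad pair there is a non-isolated vacant $z$ with $z=a$ or $z\sim b$, within distance $2$ of $a$, so $w(a)\le8w(z)$. A given $z$ serves at most $2d+4d^2$ pairs. So $\sum_{\text{bad}}w(a)\le8(2d+4d^2)U$.

Collecting the terms, and using $K_1\varepsilon\le\frac14$ in the $U$ part of $2dvK_1\varepsilon Z$, we may take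
$$C_3=5p+\frac r{2d}(20d+2)\,32d^2+\frac{dv}2+8v(10d+1)(2d+4d^2),$$
which does not depend on $q$ or $\varepsilon$, and obtain
$$LH\le-\big(\tfrac34p-2dvK_1\varepsilon\big)I-\big(\tfrac{3r}{8d}-vK_1\varepsilon\big)R-\big(\tfrac q{8d}-C_3\big)U.\tag{8}$$

**Step 4: choose $q_0$ and $\varepsilon_0$.** Let $q_0=8d(C_3+1)$ and $q\ge q_0$; then the coefficient of $U$ in (8) is at most $-1$. Choose $\varepsilon_0\in(0,1]$ with $K_1\varepsilon_0\le\frac14$, $2dvK_1\varepsilon_0\le\frac p4$ and $vK_1\varepsilon_0\le\frac r{8d}$. For all $\varepsilon\le\varepsilon_0$,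
$$LH\le-\tfrac p2I-\tfrac r{4d}R-U\le-cA,\qquad c=\min\big(\tfrac p2,\tfrac r{4d},1\big).$$

**Step 5: apply Lemma 1.** Let $W=\sum_xw(x)(2-h_x)$. By Step 1 it has the form required in Lemma 1. Since $W+H$ is constant, $LW=-LH\ge cA$, which is (H1). For (H2), $|\Delta W|=|\Delta H|\le\sum_{\|z-x_0\|_1\le4d+1}3\,w(z)\le K(d)\,w(x_0)$, because $w(z)\le e^{4d+1}w(x_0)$ there. Lemma 1(a) gives fixation at $\equiv1$ or $\equiv2$ for every initial law.

Moreover $W(\equiv1)=0$, so Lemma 1(b) gives $P(\xi_\infty\equiv1)\le E\,e^{-\theta W(\xi_0)}$ with one $\theta>0$ for all $\varepsilon\le\varepsilon_0$. If a.s. $\xi_0$ has no vacant site, then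
$$W(\xi_0)=2\sum_xw(x)\mathbf 1\{\xi_0(x)=2\}\ge0,$$
and if a.s. there are infinitely many $2$'s, this increases to $\infty$ as $\varepsilon\downarrow0$. By dominated convergence $P(\xi_\infty\equiv1)=0$, so $\xi_\infty\equiv2$ a.s. $\blacksquare$
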